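# Finite representability by binary relations is undecidable for $\{\cdot,\smile,;\}$ and $\{\cdot,\smile,;,1'\}$

## 1. The theorem, and finite versus infinite base sets

**Theorem 1.** Let $\mathscr F$ be any signature with
$$\{\cdot,\smile,;\}\ \subseteq\ \mathscr F\ \subseteq\ \{\cdot,+,\smile,;,{}^*,0,1,1'\}.$$
Then the finite representability problem for $\mathscr F$ is undecidable: no algorithm, given a finite $\mathscr F$-algebra, decides whether it is finitely representable. In particular this holds for $\mathscr F_1=\{\cdot,\smile,;\}$ and for $\mathscr F_2=\{\cdot,\smile,;,1'\}$.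

Let us unpack this. Fix a base set $X$ and consider binary relations on $X$, that is, subsets of $X\times X$. The symbols have their intended meanings: $\cdot$ is intersection, $+$ is union, $0=\emptyset$, $1=X\times X$, $1'=\{(x,x):x\in X\}$, ${}^*$ is reflexive–transitive closure, and
$$R^\smile=\{(y,x):(x,y)\in R\},\qquad R;S=\{(x,z):\exists y\ ((x,y)\in R\text{ and }(y,z)\in S)\}.$$
An abstract algebra $\mathbf A$ with operations named by $\mathscr F$ is *representable* if it is isomorphic to a set of binary relations on some base $X$ closed under the operations of $\mathscr F$, and *finitely representable* if $X$ can be chosen finite. A finite algebra is given by its operation tables. The signatures $\mathscr F_1$ and $\mathscr F_2$ were studied and characterised by Jónsson, and are sometimes referred to as relation algebras in the sense of Jónsson. It is known that representability over an arbitrary base is undecidable for both; undecidability of finite representability for them was posed as open in "Undecidable Problems On Representability As Binary Relations" (https://core.ac.uk/download/1894845.pdf). The proof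 below does not use the known result.

A finite algebra may need an infinite base. Here is the smallest instance I can do by hand.

**Example 1.** On $\mathbb Q$ take the four relations $\emptyset,\ <,\ >,\ \mathbb Q\times\mathbb Q$. They are closed under $\cdot,\smile,;$, since $<$ composed with itself is $<$ (transitivity and density), while $<\,;\,>$ and $>\,;\,<$ are both $\mathbb Q\times\mathbb Q$. Call the abstract elements $0,a,b,1$. So $a^\smile=b$, $a\cdot b=0$, $a;a=a$, and $0;x=x;0=0$. This algebra is representable. Suppose that $\theta$ represents it on a finite $X$. We may not assume $\theta(0)=\emptyset$, because $0$ is not in the signature; put $E=\theta(0)$ and $A=\theta(a)$. Then $A\cap A^\smile=E$, $A;A=A$ and $A;E=E;A=E$, and $E\subsetneq A$. Take $(x,y)\in A\setminus E$ and $n>|X|$. From $A=A;A;\cdots;A$ ($n$ factors) we get $x=u_0,u_1,\dots,u_n=y$ with consecutive pairs in $A$. Some value is repeated, $u_i=u_j$ with $i<j$, and transitivity gives $(u_i,u_i)\in A$, so $(u_i,u_i)\in A\cap A^\smile=E$. If $u_i\neq x$ then $(x,u_i)\in A$, so $(x,u_i)\in A;E=E$; if $u_i=x$ then $(x,u_i)\in E$ already. Hence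 $(x,u_i)\in E$ in all cases. If $u_i=y$ this says $(x,y)\in E$; otherwise $(u_i,y)\in A$ and $(x,y)\in E;A=E$. Both contradict the choice of $(x,y)$. So the algebra is not finitely representable.

Searching through all finite bases confirms finite representability whenever it holds. The theorem says that no algorithm also confirms its failure.

The proof is a computable reduction. We start from an undecidable question about finite groups, turn it into a combinatorial labelling question on a finite complex, and then build a finite algebra which is representable on a finite base exactly when the labelling exists in a finite group.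

## 2. Words that survive in finite quotients

**Slobodskoi's theorem.** The universal theory of finite groups is undecidable (A. M. Slobodskoi, *Unsolvability of the universal theory of finite groups*, Algebra and Logic 20 (1981) 139–156).

That is, no algorithm decides, given a sentence $\forall\bar x\,\psi(\bar x)$ with $\psi$ quantifier-free in the language of groups, whether it holds in all finite groups. We need the following form.

**Lemma 2.** There is no algorithm which, given a finite presentation $\Gamma=\langle S\mid \mathrm{Rel}\rangle$ and a word $w$ in $S^{\pm1}$, decides whether there is a homomorphism $\phi$ from $\Gamma$ to a finite group with $\phi(w)\neq 1$.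

*Proof.* We show that such an algorithm would decide the universal theory. Write each atom $u=u'$ as $u(u')^{-1}=1$ and put $\psi$ in conjunctive normal form. The sentence becomes a conjunction of clauses
$$\forall\bar x\Big(\bigwedge_i u_i=1\ \to\ \bigvee_{j\le n}v_j=1\Big),$$
and it holds in all finite groups iff each clause does. If $n=0$ the clause is false in every group, as $\bar x=1$ shows. Let $n\ge1$. The clause fails in some finite group iff for each $j$ there is a finite group $H_j$ with a tuple satisfying all $u_i=1$ and $v_j\neq1$. "Only if" is clear. For "if", take the direct product of the $H_j$ and the tuple whose $H_j$-coordinates are those of the $j$-th tuple: all $u_i$ are $1$ in every coordinate, and each $v_j$ is $\neq1$ in coordinate $j$. A tuple as required for $j$ is exactly a homomorphism from $\langle\bar x\mid u_i\rangle$ to a finite group under which $v_j$ does not become $1$. $\square$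

Empty relators may be deleted from a presentation, so we assume from now on that all relators are nonempty words.

## 3. Trading $w\neq1$ for a central involution

An algebra of relations is good at enforcing equations. The condition $\phi(w)\ne1$ is an inequation about a particular word, and we want to replace it by an equation together with one standard inequation $\gamma\neq1$, where $\gamma$ is a central element with $\gamma^2=1$. Write $[x,y]=xyx^{-1}y^{-1}$.

The first attempt is to demand $[w,v]=\gamma$ for a new letter $v$. This is too strong. If $[w,v]=\gamma$, then $wvw^{-1}=\gamma v$, hence $w^mvw^{-m}=\gamma^m v$ for all $m$. If $w^m=1$ with $m$ odd, then $\gamma=\gamma^m=1$. So for $\Gamma=\langle w\mid w^3\rangle$ the demand cannot be met, although $w$ survives in $\Gamma$ itself. The remedy is to first replace $w$ by a commutator $[w,\tau]$ that has order $2$.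

**Lemma 3.** Let $\Gamma=\langle S\mid\mathrm{Rel}\rangle$ be a finitely presented group and $w$ a word. The following are equivalent, both as stated and with both groups required to be finite.

1. There are a group $G$ and a homomorphism $\phi:\Gamma\to G$ with $\phi(w)\ne1$.
2. There are a group $G'$, a central $\gamma\in G'$ with $\gamma^2=1\neq\gamma$, and a map $\phi':S\cup\{\tau,v\}\to G'$, with $\tau,v$ new letters, under which all relators in $\mathrm{Rel}$ evaluate to $1$ and $[[w,\tau],v]$ evaluates to $\gamma$.

*Proof.* (2)⇒(1): The map $\phi'|_S$ induces a homomorphism $\Gamma\to G'$. If $w\mapsto1$, then $[w,\tau]\mapsto1$ and $[[w,\tau],v]\mapsto1\neq\gamma$, a contradiction.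

(1)⇒(2), **Step 1: make an involution out of $w$.** Write $w$ for $\phi(w)\in G$. Let $N$ be the additive group of finitely supported functions $G\to\mathbb Z_2$, with basis $\delta_x$ ($x\in G$), on which $G$ acts by $g\cdot\delta_x=\delta_{gx}$. Put $G_1=N\rtimes G$ and $\tau=\delta_1\in N$. Then $w\tau w^{-1}=\delta_w$, so
$$u:=[w,\tau]=\delta_w+\delta_1 .$$
Since $w\neq1$, $u$ is nontrivial, and $u^2=1$ because $u\in N$.

**Step 2: make a central involution out of $u$.** Let $\mathcal V$ be the additive group of all functions $G_1\to\mathbb Z_2$, with $(g\cdot\varphi)(x)=\varphi(xg)$. This is a left action, as $(g\cdot(h\cdot\varphi))(x)=(h\cdot\varphi)(xg)=\varphi(xgh)$. Let $G'=\mathcal V\rtimes G_1$. The map $x\mapsto xu$ is a fixed-point-free involution of $G_1$, so $G_1$ splits into pairs $\{x,xu\}$; choose $f\in\mathcal V$ taking the value $0$ on one member of each pair and $1$ on the other. Then $f(xu)=f(x)+1$ for all $x$. (Here the order $2$ of $u$ is used.) Put $v=f$. We get $uvu^{-1}=u\cdot f=f+\mathbf 1$, where $\mathbf 1$ is the constant function $1$, so $[u,v]=\mathbf 1=:\gamma$. The function $\mathbf 1$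 is fixed by $G_1$ and commutes with the abelian group $\mathcal V$, so it is central in $G'$; it has order $2$.

Let $\phi'$ be $\phi$ on $S$ followed by the inclusions $G\le G_1\le G'$, with $\tau,v$ as chosen. Relators evaluate to $1$ and $[[w,\tau],v]$ to $\gamma$. If $G$ is finite, so are $N$, $G_1$, $\mathcal V$ and $G'$. $\square$

For instance, if $G=\mathbb Z_2$ and $w$ is its generator, then $|G_1|=4\cdot2=8$ and $|G'|=2^8\cdot8=2048$.

## 4. Twisted complexes and their labellings

Write $\mathbb Z_2=\{0,1\}$ additively.

**Definition (twisted complex).** A *twisted complex* $D=(I,\sim,\Delta,\omega)$ consists of a finite set $I$, a symmetric irreflexive relation $\sim$ on $I$, a set $\Delta$ of $3$-element subsets of $I$ ("triangles") whose elements are pairwise $\sim$-related, and a map $\omega:\Delta\to\mathbb Z_2$. We write $\omega(ijk)$ for $\omega(\{i,j,k\})$. The *link* of $j$ is the graph with vertex set $N(j)=\{i:i\sim j\}$ and edges $\{i,k\}$ for $\{i,j,k\}\in\Delta$. $D$ is *link-connected* if $(I,\sim)$ is connected, $|I|\ge2$, and every link is connected with at least two vertices.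

**Definition (labelling).** A *labelling* of $D$ in a group $G$ consists of a central $\gamma\in G$ with $\gamma^2=1\neq\gamma$ and elements $a_{ij}\in G$ for $i\sim j$, with $a_{ji}=a_{ij}^{-1}$ and
$$a_{ij}a_{jk}a_{ki}=\gamma^{\omega(ijk)}\qquad\text{for }\{i,j,k\}\in\Delta. \tag{1}$$

Condition (1) does not depend on how the triangle is ordered: a cyclic shift conjugates the central element $\gamma^{\omega}$, and reversal inverts it, where $\gamma^{-1}=\gamma$. It is often used in the form $a_{ij}a_{jk}=a_{ik}\gamma^{\omega(ijk)}$.

**Example 2 (one triangle).** Let $I=\{1,2,3\}$, $\Delta=\{123\}$, $\omega(123)=1$. Each link is a single edge. In $G=\mathbb Z_2$, with $\gamma$ the nonzero element, put $a_{12}=1$ and $a_{23}=a_{31}=0$ (additively). The sum is $1$, as required.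

**Example 3 (boundary of a tetrahedron).** Let $I=\{1,2,3,4\}$, let $\Delta$ be all four $3$-subsets, $\omega(123)=1$, and $\omega=0$ on the other three. Each link is a $3$-cycle, so $D$ is link-connected. It has no labelling in any group: $(a_{12}a_{23})a_{34}=\gamma a_{13}a_{34}=\gamma a_{14}$, while $a_{12}(a_{23}a_{34})=a_{12}a_{24}=a_{14}$, which forces $\gamma=1$.

**Example 4 (two triangles on a common edge).** Let $I=\{1,2,3,4\}$, $\Delta=\{123,234\}$, with all pairs related except $1,4$. The links of $1$ and $4$ are single edges, and the links of $2$ and $3$ are paths with three vertices. For $\omega(123)=1$, $\omega(234)=0$, put $a_{12}=a_{21}=1$ and all other labels $0$ in $\mathbb Z_2$. We keep this example for the hubs below.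

The bridge from labellings to relations is the following theorem, whose proof occupies Sections 5–8.

**Theorem 4.** From a link-connected twisted complex $D$ one can compute a finite algebra $\mathbf P(D)$ with operations $\cdot,+,\smile,;,{}^*,0,1,1'$ such that, for every signature $\mathscr F$ with $\{\cdot,\smile,;\}\subseteq\mathscr F\subseteq\{\cdot,+,\smile,;,{}^*,0,1,1'\}$, the $\mathscr F$-reduct of $\mathbf P(D)$ is representable iff $D$ has a labelling in some group, and finitely representable iff $D$ has a labelling in a finite group.

First we connect complexes with presentations.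

**Lemma 5.** From $(\langle S\mid\mathrm{Rel}\rangle,w)$, with nonempty relators, one can compute a link-connected twisted complex $D$ such that $D$ has a labelling in a group iff condition (2) of Lemma 3 holds, and a labelling in a finite group iff condition (2) holds with a finite $G'$.

*Proof.* A letter will be a closed path of three edges at a vertex $o$, and a relator a disc glued along the corresponding closed walk. One might take the disc to be a cone with one apex $d$ over the walk. That is too rigid: the walk returns to $o$ after each letter, there is only one label $a_{od}$, and the triangles of the cone over the path $o,s_1,s_2,o$ of a letter $s$ (say with $\omega=0$) would give $a_{os_1}a_{s_1s_2}a_{s_2o}=a_{od}a_{do}=1$. So we put a circle of new vertices between the walk and the apex.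

**Step 1: the complex $L$.** This step translates the presentation. Put $\rho_0=[[w,\tau],v]$, written out as an unreduced word; it has length $4|w|+6$. The vertices of $L$ are $o$; two vertices $s_1,s_2$ for each $s\in S\cup\{\tau,v\}$; and, for each $\rho\in\mathrm{Rel}\cup\{\rho_0\}$, new vertices $c^\rho_0,\dots,c^\rho_{m-1},d^\rho$, where $m=3\cdot\mathrm{length}(\rho)\ge3$. The pairs $\{o,s_1\},\{s_1,s_2\},\{s_2,o\}$ are edges. The letter $s$ corresponds to the closed walk $o,s_1,s_2,o$ and $s^{-1}$ to its reverse. So $\rho$ corresponds to a closed walk $b_0,b_1,\dots,b_m=b_0$ with $b_i\neq b_{i+1}$. Indices are mod $m$. For every $\rho$ and $i$ we take the triangles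
$$\{b_i,b_{i+1},c_i\},\qquad\{b_{i+1},c_i,c_{i+1}\},\qquad\{c_i,c_{i+1},d\},$$
and all pairs inside triangles are edges. Since $m\ge3$, the pairs $\{c_i,c_{i+1}\}$ are distinct for distinct $i$. Put $\omega=1$ on $\{c_{m-1},c_0,d\}$ for $\rho=\rho_0$, and $\omega=0$ on every other triangle. $L$ is connected: every $s_1,s_2$ is joined to $o$, every $c_i$ to $b_i$, and every $d$ to $c_0$.

**Step 2: a labelling of $L$ gives (2).** Put $\phi'(s)=a_{os_1}a_{s_1s_2}a_{s_2o}$. The reverse walk has the inverse product, so $\phi'(\rho)=\prod_i a_{b_ib_{i+1}}$. By the first two kinds of triangles, on which $\omega=0$,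
$$a_{b_ib_{i+1}}=a_{b_ic_i}a_{c_ib_{i+1}}=a_{b_ic_i}\,a_{c_ic_{i+1}}\,a_{c_{i+1}b_{i+1}}.$$
Multiplying over $i$, the factors $a_{c_{i+1}b_{i+1}}a_{b_{i+1}c_{i+1}}$ cancel, so
$$\phi'(\rho)=a_{b_0c_0}\Big(\prod_{i}a_{c_ic_{i+1}}\Big)a_{c_0b_0}.$$
By the third kind, $a_{c_ic_{i+1}}=\gamma^{\omega(c_ic_{i+1}d)}a_{c_id}a_{dc_{i+1}}$, so the product in brackets telescopes to $\gamma^{\Sigma}a_{c_0d}a_{dc_0}=\gamma^{\Sigma}$, where $\Sigma$ is the sum of the $\omega(c_ic_{i+1}d)$. This is central, so $\phi'(\rho)=\gamma^\Sigma$, which is $1$ for $\rho\in\mathrm{Rel}$ and $\gamma$ for $\rho_0$.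

**Step 3: (2) gives a labelling of $L$ in the same group.** Put $a_{os_1}=\phi'(s)$ and $a_{s_1s_2}=a_{s_2o}=1$. For each $\rho$ write $\alpha_i=a_{b_ib_{i+1}}$ and $q_i=\alpha_0\cdots\alpha_{i-1}$ for $0\le i\le m-1$, and put
$$a_{b_ic_i}=1,\quad a_{c_ib_{i+1}}=\alpha_i,\quad a_{c_ic_{i+1}}=\alpha_i,\quad a_{c_id}=q_i^{-1},$$
with inverses for the opposite directions. Each edge gets one value, because $b_i\ne b_{i+1}$ and the $\{c_i,c_{i+1}\}$ are distinct. For the triangles of the first two kinds,
$$a_{b_ib_{i+1}}a_{b_{i+1}c_i}a_{c_ib_i}=\alpha_i\alpha_i^{-1}\cdot 1=1,\qquad a_{c_ic_{i+1}}a_{c_{i+1}b_{i+1}}a_{b_{i+1}c_i}=\alpha_i\cdot1\cdot\alpha_i^{-1}=1 .$$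
For the third kind with $i<m-1$, $a_{c_ic_{i+1}}a_{c_{i+1}d}a_{dc_i}=\alpha_iq_{i+1}^{-1}q_i=1$, as $q_{i+1}=q_i\alpha_i$. For $i=m-1$ we have $c_{i+1}=c_0$ and $q_0=1$, and the product is $\alpha_{m-1}q_{m-1}$. It is conjugate to $q_{m-1}\alpha_{m-1}=\prod_i\alpha_i=\phi'(\rho)$, which is $1$ or $\gamma$ and is central; so it equals $\phi'(\rho)=\gamma^{\omega}$.

**Step 4: doubling, to connect the links.** The link of a vertex of $L$ can be disconnected or empty (if $s$ occurs in no relator, $s_1$ lies in no triangle). Let $I=V(L)\times\{0,1\}$ with projection $\pi$ to $V(L)$. Put $i\sim j$ iff $i\neq j$ and either $\pi i=\pi j$ or $\{\pi i,\pi j\}$ is an edge of $L$. Let $\Delta$ consist of all $3$-subsets of $I$ which $\pi$ maps onto an edge or onto a triangle of $L$; let $\omega$ be $0$ in the first case and the $\omega$ of the projected triangle in the second. This is $D$; clearly the elements of a triangle are pairwise $\sim$-related, $(I,\sim)$ is connected, and $|I|\ge2$. In the link of $j=(x,s)$, the vertex $(x,1-s)$ is joined to every other vertex $(y,t)$, because $\{(x,s),(x,1-s),(y,t)\}$ projects onto the edge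 $\{x,y\}$. There is at least one such $(y,t)$, since $L$ is connected with more than one vertex. So $D$ is link-connected.

A labelling of $L$ yields one of $D$ in the same group: label $(i,j)$ by $a_{\pi i\,\pi j}$, or by $1$ if $\pi i=\pi j$. A triangle over an edge $\{x,y\}$ then has product $1\cdot a_{xy}a_{yx}=1$, and the others inherit (1) from $L$. Conversely, a labelling of $D$ restricts to $V(L)\times\{0\}$, a copy of $L$. $\square$

## 5. Partial multiplication, hubs, and the algebra $\mathbf P(D)$

**Relations on $G\times I$ alone.** Let a labelling of $D$ in $G$ be given. The natural relations on $G\times I$ are, with $g_i=(g,i)$,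
$$\{(g_i,(ga_{ij}\gamma^\varepsilon)_j):g\in G\}\qquad(i\sim j,\ \varepsilon\in\mathbb Z_2). \tag{2}$$
By (1), composing the relation for $(i,j,\varepsilon)$ with the one for $(j,k,\delta)$ gives the one for $(i,k,\varepsilon+\delta+\omega(ijk))$, provided $\{i,j,k\}$ is a triangle. A sensible first plan is to make a finite algebra from these relations. It stops at pairs $i\sim j\sim k$ for which $\{i,j,k\}$ is not a triangle: the composite is right multiplication by $a_{ij}a_{jk}$ times a power of $\gamma$, and its name in the operation table would depend on the group $G$, which we do not have. One may declare this composite to be "everything", $G\times G$ between sorts $i$ and $k$. But the actual composite of two bijections has one partner for each point, not $|G|\ge2$.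

One may next add a point to sort $j$, related to everything, so that every composite through sort $j$ really is everything. This happens for triangles as well, and the equation that carried the information is lost.

What works is a *selective* extra point, a hub $h_{j,S}$ of sort $j$, which only the sorts in $S\subseteq I$ can reach from their group copies, and which is present for $S=\{i,k\}$ exactly when $\{i,j,k\}$ is not a triangle. Then the composite $i\to j\to k$ is made full precisely where the group gives no information. Two more devices are forced. The elements of the algebra must use the hubs whenever they use the group copies; this is the notion of a *good* matrix. And the hubs also create unwanted composites between other points, so the product rule must be asserted only between points seen by a common observer; these observers are the *seers*. We now write this down. Fix a link-connected $D$.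

**Definition (types).** For $j\in I$ let
$$\mathcal S_j=\{\{k\}:k\in I\setminus\{j\}\}\ \cup\ \{\{i,k\}:i\neq k,\ i\sim j\sim k,\ \{i,j,k\}\notin\Delta\}.$$
The finite set $T$ of *types* consists of the *seers* $z_*$ and $z_k$ ($k\in I$), of sort $Z$; the *real types* $r_j$ ($j\in I$), of sort $j$; and the *hubs* $h_{j,S}$ ($j\in I$, $S\in\mathcal S_j$), of sort $j$. For $k\in I$ the *block* of $k$ is
$$\mathcal B_k=\{r_k\}\cup\{h_{l,S}:k\in S\}.$$

No $S\in\mathcal S_j$ contains $j$. The block $\mathcal B_k$ contains a type of every sort $l\in I$, namely $r_k$ if $l=k$ and $h_{l,\{k\}}$ otherwise. Its only real type is $r_k$, and $r_k$ lies in no other block.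

In Example 4, all $3\cdot4$ singleton hubs occur, and the pairs give just $h_{2,\{1,4\}}$ and $h_{3,\{1,4\}}$, since $\{1,2,4\}$ and $\{1,3,4\}$ are not triangles. So $T$ has $5$ seers, $4$ real types and $14$ hubs, and
$$\mathcal B_1=\{r_1,h_{2,\{1\}},h_{3,\{1\}},h_{4,\{1\}},h_{2,\{1,4\}},h_{3,\{1,4\}}\}.$$

**Definition (symbols).** For $(s,t)\in T^2$ let $\Sigma_{st}$ be the following lattice: for $(s,t)=(r_i,r_i)$, the chain $\emptyset<\mathrm{id}<\mathsf f$; for $(s,t)=(r_i,r_j)$ with $i\sim j$, the lattice of subsets of $\mathbb Z_2$ with a new top $\mathsf f$; in all other cases, $\emptyset<\mathsf f$.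

Think of $\mathsf f$ as "full", and of $A\subseteq\mathbb Z_2$ as the union of the relations (2) over $\varepsilon\in A$.

**Definition (matrix operations).** Let $\mathbb F$ be the finite set of all matrices $M$ with $M(s,t)\in\Sigma_{st}$. Meet $\cdot$ and join $+$ are entrywise; $M^\smile(s,t)=M(t,s)$; $0$ has all entries $\emptyset$ and $1$ all entries $\mathsf f$; $1'$ has $\mathrm{id}$ at $(r_j,r_j)$, $\mathsf f$ at $(s,s)$ for nonreal $s$, and $\emptyset$ elsewhere. Composition is $(M;N)(s,u)=\bigvee_tM(s,t)\circ N(t,u)$, where

- $x\circ y=\emptyset$ if $x$ or $y$ is $\emptyset$;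
- $x\circ y=\mathsf f$ if both are $\ne\emptyset$ and at least one is $\mathsf f$;
- $\mathrm{id}\circ x=x=x\circ\mathrm{id}$;
- for nonempty $A,B\subseteq\mathbb Z_2$ at $(r_i,r_j)$ and $(r_j,r_k)$: $A\circ B=A+B+\omega(ijk)$ if $\{i,j,k\}\in\Delta$, and $A\circ B=\mathsf f$ otherwise (including $i=k$).

Here $A+B+\omega=\{\varepsilon+\delta+\omega:\varepsilon\in A,\delta\in B\}$, which is a legitimate entry at $(r_i,r_k)$, since $\{i,j,k\}\in\Delta$ implies $i\sim k$. Finally $M^*=\bigvee_{n\ge0}M^n$ with $M^0=1'$ and $M^{n+1}=M^n;M$; as $\mathbb F$ is finite, the sequence $M^n$ is eventually periodic and the join is computable.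

Write $\operatorname{supp}M=\{(s,t):M(s,t)\ne\emptyset\}$. Since $x\circ y\ne\emptyset$ whenever $x,y\neq\emptyset$, the support of $M;N$ is the relational composite of the supports.

**Definition (good matrices).** For $i\in I$, an *$i$-collapse* is a map $\kappa:T\to T$ sending every seer to $z_i$, every type of sort $i$ to $r_i$, and every type of each sort $l\in I\setminus\{i\}$ to some hub $h_{l,S}$ with $i\in S$. The choices of hubs are arbitrary, separately for each type. A matrix $M$ is *good* if for all $i$ and all $i$-collapses $\kappa$,
$$M(s,t)\neq\emptyset\ \Rightarrow\ M(\kappa s,\kappa t)\neq\emptyset .$$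
Let $\mathbf P(D)$ be the set of good matrices.

So an $i$-collapse sends types of sort $l\in I$ to types of sort $l$ in $\mathcal B_i$. All of this is computable from $D$.

**Lemma 6.** $\mathbf P(D)$ is closed under all the operations $\cdot,+,\smile,;,{}^*,0,1,1'$.

*Proof.* Let $\kappa$ be an $i$-collapse. For $0,1,\smile$ there is nothing to do. For $1'$: its support is the diagonal of $T^2$, which $\kappa$ preserves. For $+$: the support of $M+N$ is the union of the supports. For composition: if $(M;N)(s,u)\neq\emptyset$, then some $t$ has $M(s,t),N(t,u)\neq\emptyset$, so $M(\kappa s,\kappa t),N(\kappa t,\kappa u)\ne\emptyset$ and $(M;N)(\kappa s,\kappa u)\neq\emptyset$. For ${}^*$: each $M^n$ is good, and $M^*$ is a join of finitely many of them.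

Meet is the point where it matters that $\kappa$ keeps only one real type. If $(M\cdot N)(s,t)\neq\emptyset$, then $M(\kappa s,\kappa t)$ and $N(\kappa s,\kappa t)$ are both $\ne\emptyset$. The only real type in the image of $\kappa$ is $r_i$, so $\Sigma_{\kappa s\,\kappa t}$ is $\{\emptyset,\mathsf f\}$ or $\{\emptyset,\mathrm{id},\mathsf f\}$. In both, two nonempty symbols have nonempty meet. (In $\Sigma_{r_kr_l}$ with $k\sim l$ this fails: $\{0\}\cdot\{1\}=\emptyset$.) $\square$

## 6. Five inequalities in $\mathbf P(D)$

From a representation of $\mathbf P(D)$ we shall only ever use the following elements.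

**Definition (distinguished elements).** For $j\in I$, the matrix $e_j$ is $\mathsf f$ at $(z_*,r_j)$ and at $(z_k,t)$ for all $k$ and all $t\in\mathcal B_k$ of sort $j$, and $\emptyset$ elsewhere. For $i\sim j$ and $\varepsilon\in\mathbb Z_2$, the matrix $R^{ij}_\varepsilon$ is $\{\varepsilon\}$ at $(r_i,r_j)$; it is $\mathsf f$ at $(s,t)$ if $s$ has sort $i$, $t$ has sort $j$ and $s,t\in\mathcal B_l$ for some $l$; and it is $\emptyset$ elsewhere. There is no conflict, because no $\mathcal B_l$ contains both $r_i$ and $r_j$.

So the seer $z_*$ sees exactly the real types, and $z_k$ sees exactly its block. These matrices are good. Let $\kappa$ be an $i$-collapse. If $e_j(s,t)\neq\emptyset$, then $s$ is a seer and $t$ has sort $j$, so $\kappa s=z_i$ and $\kappa t\in\mathcal B_i$ has sort $j$, and $e_j(\kappa s,\kappa t)=\mathsf f$. If $R^{jl}_\varepsilon(s,t)\neq\emptyset$, then $\kappa s,\kappa t\in\mathcal B_i$ have sorts $j,l$, so $R^{jl}_\varepsilon(\kappa s,\kappa t)=\mathsf f$.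

**Lemma 7.** In $\mathbf P(D)$, where $x\le y$ means $x\cdot y=x$ (equivalently, entrywise order):

- (F0) $R^{ji}_\varepsilon=(R^{ij}_\varepsilon)^\smile$ for $i\sim j$.
- (F1) $e_i\le e_j;R^{ji}_\varepsilon$ for $i\sim j$.
- (F2) $(R^{ij}_\varepsilon;R^{jk}_\delta)\cdot(e_i^\smile;e_k)\le R^{ik}_{\varepsilon+\delta+\omega(ijk)}$ for $\{i,j,k\}\in\Delta$.
- (F3) $R^{ij}_\varepsilon\le e_i^\smile;e_j$ for $i\sim j$.
- (F4) $R^{ij}_0\not\le R^{ij}_1$ for $i\sim j$.

*Proof.* (F0) is clear from the definition, and (F4) holds since $\{0\}\not\le\{1\}$ at $(r_i,r_j)$.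

(F1): At $(z_*,r_i)$ use the middle type $r_j$: $\mathsf f\circ\{\varepsilon\}=\mathsf f$. At $(z_k,t)$ with $t\in\mathcal B_k$ of sort $i$, use any $q\in\mathcal B_k$ of sort $j$: $e_j(z_k,q)=\mathsf f$, and $R^{ji}_\varepsilon(q,t)=\mathsf f$ because $q,t\in\mathcal B_k$.

(F3): The right side is $\mathsf f$ at $(r_i,r_j)$ through $z_*$, and $\mathsf f$ at $(s,t)$ with $s,t\in\mathcal B_l$ of sorts $i,j$ through $z_l$. These are all the places where the left side is $\ne\emptyset$.

(F2): Suppose that the left side is $\neq\emptyset$ at $(s,u)$. Then some seer sees both $s$ and $u$, and $s,u$ have sorts $i,k$. If $s,u$ are not both real, that seer is some $z_l$, because $z_*$ sees only real types. So $s,u\in\mathcal B_l$, and the right side is $\mathsf f$ at $(s,u)$. It remains to treat $(s,u)=(r_i,r_k)$. In $R^{ij}_\varepsilon;R^{jk}_\delta$ only middle types of sort $j$ contribute. The type $r_j$ contributes $\{\varepsilon\}\circ\{\delta\}=\{\varepsilon+\delta+\omega(ijk)\}$. A hub $h_{j,S}$ contributes only if it shares a block with $r_i$ and a block with $r_k$. As $r_i$ lies only in $\mathcal B_i$ and $r_k$ only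 in $\mathcal B_k$, this means $i,k\in S$, so $S=\{i,k\}$. But $\{i,k\}\notin\mathcal S_j$, because $\{i,j,k\}\in\Delta$. So the left entry is at most $\{\varepsilon+\delta+\omega(ijk)\}$, which is the right entry. $\square$

The factor $e_i^\smile;e_k$ in (F2) cannot be dropped. In Example 4, take $i,j,k=1,2,3$. Then $R^{12}_\varepsilon(r_1,h_{2,\{1,4\}})=\mathsf f$, as both types lie in $\mathcal B_1$, and $R^{23}_\delta(h_{2,\{1,4\}},h_{3,\{4\}})=\mathsf f$, as both lie in $\mathcal B_4$. Hence $R^{12}_\varepsilon;R^{23}_\delta$ is $\mathsf f$ at $(r_1,h_{3,\{4\}})$, where $R^{13}$ is $\emptyset$, since $h_{3,\{4\}}\notin\mathcal B_1$. No seer sees both of these types, and so (F2) is not harmed. On the other hand, $R^{12}_0;R^{24}_0$ is $\mathsf f$ at $(r_1,r_4)$, both through $r_2$ by decree and through the hub $h_{2,\{1,4\}}$. The next section uses exactly this agreement.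

## 7. From a labelling to a representation

Let $(G,\gamma,(a_{ij}))$ be a labelling of $D$. Replacing $G$ by $G\times\mathbb Z_2$ and $\gamma$ by $(\gamma,0)$, $a_{ij}$ by $(a_{ij},0)$, we may assume $|G|>2$. Let $t^G$ be a one-point set for each nonreal type $t$, and $r_j^G=G\times\{j\}$, with elements written $g_j$; all these sets are taken disjoint, with union $W$. Interpret a symbol $x$ at $(s,t)$ as a relation $x^G\subseteq s^G\times t^G$:
$$\emptyset^G=\emptyset,\quad\mathsf f^G=s^G\times t^G,\quad\mathrm{id}^G=\{(g_i,g_i):g\in G\},\quad A^G=\{(g_i,(ga_{ij}\gamma^\varepsilon)_j):g\in G,\ \varepsilon\in A\},$$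
and put $M^G=\bigcup_{s,t}M(s,t)^G$.

**Lemma 8.** The map $M\mapsto M^G$ is an injective homomorphism, for all the operations $\cdot,+,\smile,;,{}^*,0,1,1'$, from $\mathbf P(D)$ to the algebra of all binary relations on $W$.

*Proof.* **Step 1: injectivity.** Distinct symbols of $\Sigma_{st}$ must have distinct interpretations. For two-element $\Sigma_{st}$ this holds because $s^G\times t^G\neq\emptyset$. At $(r_i,r_i)$, the number of partners of each point is $0$, $1$, $|G|$ for $\emptyset,\mathrm{id},\mathsf f$. At $(r_i,r_j)$ with $i\sim j$, it is $0$ for $\emptyset$, $1$ for $\{0\}$ and $\{1\}$, $2$ for $\mathbb Z_2$ (as $\gamma\neq1$), and $|G|>2$ for $\mathsf f$; and $\{0\}^G\ne\{1\}^G$ since $\gamma\ne1$.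

**Step 2: the operations other than $;$ and ${}^*$.** Clearly $0$ and $1$ go to $\emptyset$ and $W\times W$, and $1'$ goes to the identity of $W$, because $s^G$ is a single point for nonreal $s$. Joins go to unions. Meets go to intersections, because $\{0\}^G\cap\{1\}^G=\emptyset$ and hence $A^G\cap B^G=(A\cap B)^G$. Converse is preserved because $\gamma$ is central of order $2$: $h=ga_{ij}\gamma^\varepsilon$ iff $g=ha_{ji}\gamma^\varepsilon$.

**Step 3: composition, where the two factors determine the composite.** Let $M,N$ be good. On $s^G\times u^G$ the relation $M^G;N^G$ is $\bigcup_tM(s,t)^G;N(t,u)^G$. We compare each term with $(M(s,t)\circ N(t,u))^G$. Every nonempty symbol at $(s,t)$ is interpreted by a relation with domain $s^G$ and range $t^G$, as right multiplication is bijective. Hence the two agree whenever one of the symbols is $\emptyset$ or $\mathsf f$. They also agree if one of them is $\mathrm{id}$. Otherwise $s=r_i$, $t=r_j$, $u=r_k$ with $i\sim j\sim k$ and nonempty $A=M(r_i,r_j)$, $B=N(r_j,r_k)$ contained in $\mathbb Z_2$. If $\{i,j,k\}\in\Delta$, then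
$$a_{ij}\gamma^\varepsilon a_{jk}\gamma^\delta=a_{ik}\gamma^{\varepsilon+\delta+\omega(ijk)},$$
so again $A^G;B^G=(A\circ B)^G$.

**Step 4: composition, where the hub takes over.** There remains the case $i=k$ or $\{i,j,k\}\notin\Delta$, in which $A\circ B=\mathsf f$, while $A^G;B^G$ alone is too small in general. Let $S=\{i,k\}$. Then $S\in\mathcal S_j$: if $i=k$ it is the singleton $\{i\}$ with $i\neq j$, and otherwise it is one of the pairs in $\mathcal S_j$. Since $j\neq i$ and $i\in S$, there is an $i$-collapse $\kappa$ with $\kappa(r_j)=h_{j,S}$; also $\kappa(r_i)=r_i$. As $M(r_i,r_j)\neq\emptyset$ and $M$ is good, $M(r_i,h_{j,S})\ne\emptyset$, that is, $M(r_i,h_{j,S})=\mathsf f$. In the same way, a $k$-collapse sending $r_j$ to $h_{j,S}$ and fixing $r_k$ gives $N(h_{j,S},r_k)=\mathsf f$. So through the single point of $h_{j,S}^G$, the relation $M^G;N^G$ contains all of $r_i^G\times r_k^G$. This agrees with $(M;N)(r_i,r_k)=\mathsf f$.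

For each $(s,u)$, then, either some middle type falls under Step 4 and both $M^G;N^G$ and $(M;N)^G$ are full on $s^G\times u^G$; or all middle types fall under Step 3, and the union of the terms is the interpretation of their join. Hence $(M;N)^G=M^G;N^G$.

**Step 5: reflexive–transitive closure.** By Step 3, Step 4 and the case of $1'$, $(M^n)^G=(M^G)^n$ for all $n\ge0$. Since $M^*$ is a finite join of matrices $M^n$ that includes all values of $M^n$, we get $(M^*)^G=\bigcup_n(M^G)^n=(M^G)^*$. $\square$

So if $D$ has a labelling in a group, every $\mathscr F$-reduct in Theorem 4 is representable. If the group is finite, then $W$ is finite and the reduct is finitely representable.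

## 8. From a representation to a labelling

Conversely, a representation of any $\mathscr F$-reduct is also a representation of the $\{\cdot,\smile,;\}$-reduct. Let $\theta$ be one, on a base $X$. As $\theta$ is injective and preserves $\cdot$, we have $x\le y$ iff $\theta(x)\subseteq\theta(y)$. So Lemma 7 turns into facts about relations on $X$, and we read off a labelling from them.

**Step 1: cut down to the points seen from one point.** Fix $i_0\sim j_0$. By (F4) there is $(p,q)\in\theta(R^{i_0j_0}_0)\setminus\theta(R^{i_0j_0}_1)$. By (F3) there is $z\in X$ with $(z,p)\in\theta(e_{i_0})$ and $(z,q)\in\theta(e_{j_0})$. Put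
$$Y_i=\{x:(z,x)\in\theta(e_i)\},\qquad Q^{ij}_\varepsilon=\theta(R^{ij}_\varepsilon)\cap(Y_i\times Y_j).$$
Then the following hold.

- (a) $Q^{ji}_\varepsilon=(Q^{ij}_\varepsilon)^\smile$.
- (b) If $i\sim j$ and $x\in Y_i$, then for each $\varepsilon$ there is $y\in Y_j$ with $(x,y)\in Q^{ij}_\varepsilon$.
- (c) If $\{i,j,k\}\in\Delta$, then $Q^{ij}_\varepsilon;Q^{jk}_\delta\subseteq Q^{ik}_{\varepsilon+\delta+\omega(ijk)}$.

Indeed (a) is (F0). For (b), (F1) applied to $(z,x)\in\theta(e_i)$ gives $y$ with $(z,y)\in\theta(e_j)$ and $(y,x)\in\theta(R^{ji}_\varepsilon)$; now use (a). For (c), $Y_i\times Y_k\subseteq\theta(e_i^\smile;e_k)$ through $z$, so (F2) applies. Since $p\in Y_{i_0}$, (b) and the connectedness of $(I,\sim)$ show that all $Y_i$ are nonempty.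

**Step 2: identify points with equal neighbours.** We want the $Q^{ij}_\varepsilon$ to be graphs of bijections. For $y,y'\in Y_j$ put $y\approx y'$ iff for all $i\sim j$, all $\varepsilon\in\mathbb Z_2$ and all $x\in Y_i$: $(y,x)\in Q^{ji}_\varepsilon\iff(y',x)\in Q^{ji}_\varepsilon$. This is an equivalence relation.

**Lemma 9.** If $(x,y),(x,y')\in Q^{ij}_\varepsilon$ for some $i\sim j$, $\varepsilon$ and $x$, then $y\approx y'$.

*Proof.* Let $k$ be adjacent to $i$ in the link of $j$, that is, $\{i,j,k\}\in\Delta$, and write $\omega=\omega(ijk)$. Suppose $(y,w)\in Q^{jk}_\delta$. From $(x,y)\in Q^{ij}_\varepsilon$ and (c), $(x,w)\in Q^{ik}_{\varepsilon+\delta+\omega}$. From $(y',x)\in Q^{ji}_\varepsilon$ and (c) again, now along $j,i,k$, we get $(y',w)\in Q^{jk}_{\varepsilon+\varepsilon+\delta+\omega+\omega}=Q^{jk}_\delta$. By symmetry, $y$ and $y'$ have the same $Q^{jk}_\delta$-neighbours for both $\delta$; and by (b) they have at least one, so they have a common neighbour in sort $k$ with the same index.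

So a common neighbour in sort $i$ with the same index implies equal neighbour sets in sort $k$ and again a common neighbour there, for every $k$ adjacent to $i$ in the link. Now walk along the link of $j$. It is connected with at least two vertices, so every vertex of it, including $i$ itself, is the end of a walk of length at least $1$ starting at $i$. Hence the neighbour sets of $y,y'$ agree in all sorts $k\in N(j)$. $\square$

This is what link-connectedness is for: if the link of $j$ fell into two parts, this argument would control only the sorts in the part of $i$.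

**Lemma 10.** Put $\bar Y_i=Y_i/{\approx}$. There are bijections $f^{ij}_\varepsilon:\bar Y_i\to\bar Y_j$, for $i\sim j$, with
$$(x,y)\in Q^{ij}_\varepsilon\iff f^{ij}_\varepsilon[x]=[y]\qquad(x\in Y_i,\ y\in Y_j).$$
Moreover $f^{ji}_\varepsilon=(f^{ij}_\varepsilon)^{-1}$, and $f^{jk}_\delta f^{ij}_\varepsilon=f^{ik}_{\varepsilon+\delta+\omega(ijk)}$ for $\{i,j,k\}\in\Delta$ (maps compose from right to left).

*Proof.* By the definition of $\approx$, membership in $Q^{ij}_\varepsilon$ does not change when $x$ is replaced by an equivalent point; by (a), the same holds for $y$. So $Q^{ij}_\varepsilon$ comes from a relation between $\bar Y_i$ and $\bar Y_j$. It is total in both directions by (b) and (a). It is functional: if $(x,y),(x',y')\in Q^{ij}_\varepsilon$ with $x\approx x'$, then $(x,y')\in Q^{ij}_\varepsilon$ and $y\approx y'$ by Lemma 9. By (a), the same applied to $Q^{ji}_\varepsilon$ gives injectivity. The two equations are (a) and (c). $\square$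

**Step 3: find the involution.** The difference between the indices $0$ and $1$ should be multiplication by a central involution. For $j\sim k$ put $\rho_{jk}=(f^{jk}_1)^{-1}f^{jk}_0\in\mathrm{Sym}(\bar Y_j)$. For $\{i,j,k\}\in\Delta$, Lemma 10 gives
$$f^{jk}_0f^{ij}_1=f^{jk}_1f^{ij}_0,\qquad f^{jk}_0f^{ij}_0=f^{jk}_1f^{ij}_1,$$
both sides being $f^{ik}_{1+\omega(ijk)}$ in the first equation and $f^{ik}_{\omega(ijk)}$ in the second. Hence
$$\rho_{jk}=f^{ij}_0(f^{ij}_1)^{-1}=(f^{ji}_0)^{-1}f^{ji}_1=\rho_{ji}^{-1},\qquad \rho_{jk}=f^{ij}_1(f^{ij}_0)^{-1}=(f^{ji}_1)^{-1}f^{ji}_0=\rho_{ji}.$$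
So $\rho_{jk}=\rho_{ji}$ and $\rho_{ji}^2=1$ whenever $i,k$ are adjacent in the link of $j$. Since the link is connected with at least two vertices, $\rho_{jk}=:\gamma_j$ does not depend on $k\in N(j)$, and $\gamma_j^2=1$. From $f^{jk}_0=f^{jk}_1\gamma_j$ we get
$$f^{jk}_1=f^{jk}_0\gamma_j. \tag{3}$$
Moreover $\gamma_k=\rho_{kj}=(f^{kj}_1)^{-1}f^{kj}_0=f^{jk}_1(f^{jk}_0)^{-1}=f^{jk}_0\gamma_j(f^{jk}_0)^{-1}$, that is,
$$\gamma_kf^{jk}_0=f^{jk}_0\gamma_j . \tag{4}$$
Finally $\gamma_{i_0}\ne1$: we have $(p,q)\in Q^{i_0j_0}_0$ but $(p,q)\notin Q^{i_0j_0}_1$, so $f^{i_0j_0}_0[p]=[q]\neq f^{i_0j_0}_1[p]$, and (3) applies.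

**Step 4: transport everything to one set.** A labelling lives in one group, so we identify all $\bar Y_i$ with $\bar Y_{i_0}$. Choose a spanning tree of $(I,\sim)$, and let $h_i:\bar Y_{i_0}\to\bar Y_i$ be the composite of the maps $f_0$ along the tree path from $i_0$ to $i$. Put $\gamma=\gamma_{i_0}$; by (4), $\gamma_ih_i=h_i\gamma$. For $i\sim j$ let
$$b_{ij}=h_j^{-1}f^{ij}_0h_i\in\mathrm{Sym}(\bar Y_{i_0}).$$
Then $b_{ji}=b_{ij}^{-1}$, and $b_{ij}$ commutes with $\gamma$:
$$b_{ij}\gamma=h_j^{-1}f^{ij}_0\gamma_ih_i=h_j^{-1}\gamma_jf^{ij}_0h_i=\gamma b_{ij}.$$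
For $\{i,j,k\}\in\Delta$, Lemma 10 and (3) give
$$b_{jk}b_{ij}=h_k^{-1}f^{jk}_0f^{ij}_0h_i=h_k^{-1}f^{ik}_{\omega(ijk)}h_i=h_k^{-1}f^{ik}_0\gamma_i^{\omega(ijk)}h_i=b_{ik}\gamma^{\omega(ijk)}.$$
Put $a_{ij}=b_{ij}^{-1}$, to reverse the order of multiplication. Then $a_{ji}=a_{ij}^{-1}$ and $a_{ij}a_{jk}=(b_{jk}b_{ij})^{-1}=a_{ik}\gamma^{\omega(ijk)}$, so $a_{ij}a_{jk}a_{ki}=\gamma^{\omega(ijk)}$. Let $G\le\mathrm{Sym}(\bar Y_{i_0})$ be generated by $\gamma$ and all $a_{ij}$. In $G$ the element $\gamma$ is central, and $\gamma^2=1\ne\gamma$. So this is a labelling of $D$ in $G$. If $X$ is finite, then $\bar Y_{i_0}$ and $G$ are finite.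

Together with Section 7 this proves Theorem 4. $\square$

## 9. The reduction, and four consequences

*Proof of Theorem 1.* Let $\mathscr F$ be as in the theorem. Given $\Gamma=\langle S\mid\mathrm{Rel}\rangle$ and $w$, compute $D$ by Lemma 5 and then the $\mathscr F$-reduct $\mathbf A$ of $\mathbf P(D)$. By Theorem 4, Lemma 5 and Lemma 3, in this order,
$$\mathbf A\text{ is finitely representable}\iff\text{there is a homomorphism }\phi\text{ from }\Gamma\text{ to a finite group with }\phi(w)\neq1,$$
in other words, iff $w\neq 1$ in some finite quotient of $\Gamma$. A decision procedure for finite representability would therefore contradict Lemma 2. $\square$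

In the corollaries, $\mathscr F$ is any signature as in Theorem 1 and $\mathbf A$ is the algebra just built from $(\Gamma,w)$.

**Corollary 11.** $\mathbf A$ is representable iff $w\ne1$ in $\Gamma$. Hence representability is undecidable for every such $\mathscr F$.

*Proof.* Use the same three results without the word "finite": $\mathbf A$ is representable iff some homomorphism $\phi$ from $\Gamma$ to a group has $\phi(w)\neq1$, and this holds iff $w\neq1$ in $\Gamma$ (take $\phi$ to be the identity map of $\Gamma$). By the Novikov–Boone theorem the word problem for finitely presented groups is unsolvable. $\square$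

This includes an independent proof of the undecidability of representability for $\mathscr F_1$ and $\mathscr F_2$ quoted in Section 1. Complementation is not covered by the argument.

**Corollary 12.** Finite representability for $\mathscr F$ is recursively enumerable but not co-recursively enumerable. There is no computable function $\beta$ such that every finitely representable finite $\mathscr F$-algebra of size $n$ is representable on a base of size at most $\beta(n)$.

*Proof.* It is recursively enumerable: search through finite bases. By Theorem 1 it is undecidable, so it is not co-recursively enumerable. Given $\beta$, an exhaustive search through all bases of size at most $\beta(n)$ would decide the problem. $\square$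

**Corollary 13.** For each such $\mathscr F$ the construction gives an explicit finite algebra that is representable, but only on infinite bases.

*Proof.* Apply it to the finitely presented infinite group without nontrivial finite quotients of G. Higman, J. London Math. Soc. 26 (1951) 61–64, with $w$ a generator that is $\neq1$. By Corollary 11, $\mathbf A$ is representable. By the equivalence in the proof of Theorem 1, it is not finitely representable. $\square$

**Corollary 14.** For $\mathscr F\in\{\mathscr F_1,\mathscr F_2\}$ let $\mathcal K$ be the class of $\mathscr F$-algebras of binary relations on finite sets. The quasi-equational theory of $\mathcal K$ is undecidable and not recursively enumerable, hence not recursively axiomatizable.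

*Proof.* For a finite algebra $\mathbf A$ with at least two elements, let $\mathrm{Diag}(\mathbf A)$ be the set of equations of its operation tables, in variables $x_a$ ($a\in\mathbf A$). We claim that $\mathbf A$ is finitely representable iff for all $a\neq b$ in $\mathbf A$ the quasi-identity
$$\bigwedge\mathrm{Diag}(\mathbf A)\to x_a=x_b$$
fails in $\mathcal K$. If $\mathbf A$ is finitely representable, it is isomorphic to a member of $\mathcal K$, where the evident assignment makes all of these quasi-identities fail. Conversely, an assignment refuting the quasi-identity for $(a,b)$ is a homomorphism $\eta_{ab}$ from $\mathbf A$ into an algebra of relations on a finite set $X_{ab}$ with $\eta_{ab}(a)\neq\eta_{ab}(b)$. On the disjoint union of the finitely many sets $X_{ab}$, consider $c\mapsto\bigsqcup\eta_{ab}(c)$. It preserves $\cdot,\smile,;$ (and $1'$), since pairs in different parts never meet or compose, and it is injective. So $\mathbf A$ is finitely representable.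

The algebras built for Theorem 1 have at least two elements. So a decision procedure for the quasi-equational theory would decide finite representability for them, against Theorem 1. The quasi-identities that fail in $\mathcal K$ can be enumerated, by enumerating finite refutations. So if the theory were recursively enumerable, it would be decidable; hence it is not recursively enumerable. A recursive axiomatization would make it recursively enumerable. $\square$
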